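\title{One half of the Axiom of Counting in Quine's New Foundations}

\begin{abstract}
In Quine's set theory NF the type-raising operation $T$ is an automorphism of the arithmetic of the natural numbers. The Axiom of Counting says that $Tn=n$ for every natural number $n$; the axiom $\mathrm{AxCount}_{\le}$ says only that $n\le Tn$. We show that the second does not imply the first over NF, unless $\mathrm{NF}+\mathrm{AxCount}_{\le}$ is inconsistent. From a countable model of NF with Counting we build a model with the same stratified sentences in which $n\le Tn$ for all $n$ and $n<Tn$ for some $n$. The model is read off from a typed structure with a type-shifting automorphism that moves no number down. That structure is obtained by adding generic enumerations of the types and combining Ramsey's theorem with an iterated form of Dickson's lemma.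
\end{abstract}

\section{Introduction}\label{sec:intro}

Quine's set theory NF (New Foundations) is a first-order theory in the language $\{\in,=\}$. A \emph{stratification} of a formula assigns an integer $t(x)$, the \emph{stratum} of $x$, to each of its variables, so that $t(x)=t(y)$ for every subformula $x=y$ and $t(y)=t(x)+1$ for every subformula $x\in y$. A formula is \emph{stratified} if it has a stratification. The axioms of NF are extensionality and the sentences
\[
\forall\vec a\,\exists y\,\forall x\,\bigl(x\in y\leftrightarrow\varphi(x,\vec a)\bigr)
\]
for stratified $\varphi$ in which $y$ does not occur.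

In NF the cardinal $|x|$ of a set $x$ is its equivalence class under equinumerosity, $NC$ is the set of cardinals, and $|x|\le|y|$ means that there is an injection from $x$ into $y$. The natural numbers are Frege's: $0=\{\emptyset\}$, $n+1=\{x\cup\{y\}:x\in n,\ y\notin x\}$, and $\mathbb N\subseteq NC$ is the intersection of all sets that contain $0$ and are closed under successor. Put $\iota``x=\{\{y\}:y\in x\}$ and
\[
T|x|=|\iota``x| .
\]
The obvious bijection $y\mapsto\{y\}$ from $x$ to $\iota``x$ has an unstratified definition, so NF does not hand it to us as a set, and the equation $Tn=n$ is unstratified as well. We consider three unstratified axioms: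
\[
\begin{array}{ll}
\text{Counting (the Axiom of Counting):} & (\forall n\in\mathbb N)(Tn=n),\\[2pt]
\mathrm{AxCount}_{\le}\text{:} & (\forall n\in\mathbb N)(n\le Tn),\\[2pt]
\mathrm{AxCount}_{\ge}\text{:} & (\forall n\in\mathbb N)(Tn\le n).
\end{array}
\]
The name comes from the fact that NF proves $|\{m\in\mathbb N:m<n\}|=T^2n$ (Lemma~\ref{lem:T}). Since $T$ preserves the order of $\mathbb N$, the inequality $n<Tn$ gives $n<Tn<T^2n$, and $Tn<n$ gives $T^2n<Tn<n$. So Counting says that there are exactly $n$ numbers below $n$, and $\mathrm{AxCount}_{\le}$ says that there are at least $n$.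

Counting is the conjunction of the two one-sided axioms. By a theorem of Henson, it is not provable in any consistent stratified extension of NF; this says nothing about the unstratified extension $\mathrm{NF}+\mathrm{AxCount}_{\le}$. The question is left open in \cite{OQST}: ``As things stand we do not know whether or not the Axiom of Counting and AxCount $\le$ are equivalent.'' If $\mathrm{NF}+\mathrm{AxCount}_{\le}$ is inconsistent, it proves Counting for a trivial reason. So the problem is to decide between two alternatives: (a) there is an actual derivation of Counting from $\mathrm{NF}+\mathrm{AxCount}_{\le}$; (b) if $\mathrm{NF}+\mathrm{AxCount}_{\le}$ is consistent, it remains consistent when the negation of Counting is added.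

There is a reason to guess (a). The operation $T$ is an automorphism of $(\mathbb N,+,\cdot,\le)$ that fixes $0,1,2,\dots$, and $\mathrm{AxCount}_{\le}$ constrains it severely. Below a fixed point $n$ the reflection $k\mapsto n-k$ turns the inequality $k\le Tk$ around, so everything below a fixed point is fixed, and Counting would follow as soon as the fixed points are cofinal. Above the fixed points, $T$ has to outgrow every function that second-order arithmetic can define (Theorem~\ref{thm:C}). There is also a reason to guess (b): nonstandard models of arithmetic do have nontrivial automorphisms that move no number down (Example~\ref{ex:arith}). The work lies in realizing such an automorphism as the $T$ of a model of NF. The answer is (b).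

\begin{theorem}\label{thm:A}
Let $M$ be a countable model of $\mathrm{NF}+\mathrm{Counting}$. There is a countable $M'\models\mathrm{NF}$, satisfying the same stratified sentences as $M$, with
\[
M'\models(\forall n\in\mathbb N)(n\le Tn)\wedge(\exists n\in\mathbb N)(n<Tn).
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
If $\mathrm{NF}+\mathrm{AxCount}_{\le}$ is consistent, so is $\mathrm{NF}+\mathrm{AxCount}_{\le}+\neg\mathrm{Counting}$.
\end{corollary}

\begin{proof}
Let $M$ be a countable model of $\mathrm{NF}+\mathrm{AxCount}_{\le}$. If Counting fails in $M$, we are done. Otherwise apply Theorem~\ref{thm:A}.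
\end{proof}

The next two theorems are complements and are not needed for the answer. The construction does not depend on the direction of the types and preserves stratified sentences, which gives the first.

\begin{theorem}\label{thm:B}
Let $\Gamma$ be any set of stratified sentences.
\begin{enumerate}
\item If $\mathrm{NF}+\Gamma+\mathrm{AxCount}_{\le}$ is consistent, so is $\mathrm{NF}+\Gamma+\mathrm{AxCount}_{\le}+\neg\mathrm{Counting}$.
\item If $\mathrm{NF}+\Gamma+\mathrm{AxCount}_{\ge}$ is consistent, so is $\mathrm{NF}+\Gamma+\mathrm{AxCount}_{\ge}+\neg\mathrm{Counting}$.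
\item If $\mathrm{NF}+\Gamma+\mathrm{Counting}$ is consistent, then over $\mathrm{NF}+\Gamma$ neither of $\mathrm{AxCount}_{\le}$, $\mathrm{AxCount}_{\ge}$ implies the other.
\end{enumerate}
\end{theorem}

\begin{theorem}[in $\mathrm{NF}+\mathrm{AxCount}_{\le}$]\label{thm:C}
Let $F=\{n\in\mathbb N:Tn=n\}$ (a class). Then $F$ is an initial segment of $\mathbb N$. Further, for every $f:\mathbb N\to\mathbb N$ definable without parameters in second-order arithmetic, $F$ is closed under $f$, and $f(n)<Tn$ for all $n\in\mathbb N\setminus F$.
\end{theorem}

Section~\ref{sec:T} collects the arithmetic of NF and proves Theorem~\ref{thm:C}. Section~\ref{sec:types} unfolds $M$ into a typed structure $\mathfrak M$ and shows that a type-shifting automorphism $\sigma$ of a structure elementarily equivalent to $\mathfrak M$ yields a model of NF whose $T$ is $\sigma$ or $\sigma^{-1}$. Section~\ref{sec:hull} shows how to obtain a $\sigma$ that moves no number down, provided every element is named by a number, and carries this out for pure arithmetic. Section~\ref{sec:forcing} adds the names by forcing. Section~\ref{sec:main} reduces Theorems~\ref{thm:A} and~\ref{thm:B}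 to a finite statement, the Main Lemma, which Sections~\ref{sec:one}--\ref{sec:proof} prove. The metatheory is ordinary mathematics (ZF is plenty); its natural numbers are called \emph{standard}, and $\omega$ is the set of them.

\section{Arithmetic and the operation $T$}\label{sec:T}

If $x$ and $y$ have stratum $t$, then $\{x\}$ and $|x|$ have stratum $t+1$, and the Kuratowski pair $\langle x,y\rangle=\{\{x\},\{x,y\}\}$ has stratum $t+2$; that is, the relations $z=\{x\}$, $z=|x|$, $z=\langle x,y\rangle$ have definitions that are stratified with these differences. The formulas $x=0$, $x\in\mathbb N$, $x\in NC$ are stratified with one free variable and may be used at any stratum. The relation $m=Tn$ is expressed by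
\[
\theta(n,m):\quad n,m\in NC\wedge\exists x\in n\,(\iota``x\in m).
\]
If $n$ has stratum $t$, then $x$ has stratum $t-1$, $\iota``x$ has stratum $t$, and $m$ has stratum $t+1$. By iteration, for standard $j\ge0$ the relation $m=T^jn$ is stratified with $m$ placed $j$ strata above $n$.

NF proves the Axiom of Infinity (Specker), and hence Peano arithmetic for $\mathbb N$. The graphs of the arithmetical operations have stratified definitions with all number variables at the same stratum. For successor and $\le$ the definitions above have this form. For addition, $n+m=k$ says that $x\cup y\in k$ for some disjoint $x\in n$, $y\in m$. For multiplication, $nm=k$ says that $\langle m,k\rangle$ lies in every set that contains $\langle0,0\rangle$ and contains $\langle a+1,b+n\rangle$ whenever it contains $\langle a,b\rangle$. If $\varphi$ is stratified, then $\{n\in\mathbb N:\varphi\}$ is a set, so induction is available for $\varphi$ (\emph{stratified induction}), and every nonempty set of natural numbers has a least element. The class $\{n:Tn=n\}$ contains $0$ and is closed under successor, but its definition is unstratified, so induction does not apply to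 it.

\begin{lemma}[in NF]\label{lem:T}
\begin{enumerate}
\item $T$ maps $\mathbb N$ bijectively onto $\mathbb N$ and preserves $0$, successor, $+$, $\cdot$ and $\le$ in both directions.
\item $|\{m\in\mathbb N:m<n\}|=T^2n$ for all $n\in\mathbb N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A bijection $f$ from $x$ to $y$ gives the bijection $\{\langle\{a\},\{b\}\rangle:\langle a,b\rangle\in f\}$ from $\iota``x$ to $\iota``y$, and a bijection $g$ between the latter gives $\{\langle a,b\rangle:\langle\{a\},\{b\}\rangle\in g\}$; both are sets by stratified comprehension. So $T$ is well defined and injective on $NC$. We have $T0=|\emptyset|=0$, and $T(n+1)=Tn+1$ because $\iota``(x\cup\{y\})=\iota``x\cup\{\{y\}\}$. The classes $\{n\in\mathbb N:Tn\in\mathbb N\}$ and $\{m\in\mathbb N:\exists n\in\mathbb N\ m=Tn\}$ are sets that contain $0$ and are closed under successor, so both equal $\mathbb N$. The equations $T(n+m)=Tn+Tm$ and $T(nm)=Tn\cdot Tm$ are stratified, with $n,m$ at stratum $0$ and both sides at stratum $1$, and follow by induction on $m$ from the recursion equations. Finally $n\le m$ is equivalent to $\exists k\,(n+k=m)$, and $T$ is a bijection.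

(2) With $n$ at stratum $0$ both sides have stratum $2$. Both are $0$ for $n=0$, and both increase by one when $n$ does.
\end{proof}

Second-order arithmetic has number variables, set variables, the symbols $0,S,+,\cdot,\le$ and the relation $n\in X$. In NF its formulas are read with numbers ranging over $\mathbb N$ and sets over $\mathcal P(\mathbb N)$; they are stratified, with numbers at stratum $0$ and sets at stratum $1$. Theorem~\ref{thm:C} is a scheme, with one instance for each formula defining a function $f$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $X,Y\subseteq\mathbb N$ the classes $T``X=\{Tn:n\in X\}$ and $\{n\in\mathbb N:Tn\in Y\}$ are sets by stratified comprehension. So $X\mapsto T``X$ is a bijection of $\mathcal P(\mathbb N)$, and $n\in X\leftrightarrow Tn\in T``X$. With Lemma~\ref{lem:T}(1), induction on formulas gives $\varphi(\vec n,\vec X)\leftrightarrow\varphi(T\vec n,T``\vec X)$ for every formula $\varphi$ of second-order arithmetic. Applied to the definition of $f$ this yields $f(Tn)=Tf(n)$, so $F$ is closed under $f$. Up to this point $\mathrm{AxCount}_{\le}$ has not been used.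

Let $Tn=n$ and $k\le n$. Then $n-k\le T(n-k)=Tn-Tk=n-Tk$, so $Tk\le k$, and $k\le Tk$ gives $Tk=k$. Thus $F$ is an initial segment.

For the growth statement we cut $\mathbb N$ into blocks so long that $f$ cannot jump over a whole block, and show that $T$ does. Let $f^*(x)=x+1+\max_{y\le x}f(y)$. This function is strictly increasing, with $f^*(x)>x$ and $f^*(x)>f(x)$. Let $b_0=0$ and $b_{r+1}=f^*(b_r)$, and let $r(n)$ be the $r$ with $b_r\le n<b_{r+1}$; it exists because $r\mapsto b_r$ is strictly increasing. The function $r\mapsto b_r$ is definable without parameters in second-order arithmetic (by a coded finite sequence of values), so $Tb_r=b_{Tr}$. Let $n\notin F$ and $r=r(n)$. If $Tr=r$, then $Tb_{r+1}=b_{Tr+1}=b_{r+1}$, and $n<b_{r+1}$ puts $n$ in $F$, which is false. Hence $r<Tr$, and $Tr\ge r+2$ because the automorphism $T$ preserves parity. Therefore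
\[
f(n)<f^*(n)<f^*(b_{r+1})=b_{r+2}\le b_{Tr}=Tb_r\le Tn .\qedhere
\]
\end{proof}

\section{Types and shifts}\label{sec:types}

For the rest of the paper fix a countable $M\models\mathrm{NF}+\mathrm{Counting}$ and a sign $\varepsilon\in\{-1,+1\}$. Theorem~\ref{thm:A} uses $\varepsilon=-1$; the other sign is needed only for Theorem~\ref{thm:B}.

A stratified formula never compares variables of different strata except through $\in$, so it can be evaluated in a structure that has one copy of $M$ for each stratum. Counting lets us glue the natural numbers of all these copies into one sort without losing induction.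

\medskip\noindent\textbf{The language $L$} has sorts $S_i$ ($i\in\mathbb Z$) and $N$, equality on each sort, relations ${\in_i}\subseteq S_i\times S_{i+\varepsilon}$, the symbols $0,S,+,\cdot,\le$ on $N$, and functions $\tau_i:N\to S_i$. The sort $S_i$ plays the role of type $\varepsilon i$.

\medskip\noindent\textbf{The structure $\mathfrak M$} has $S_i=M\times\{i\}$, with $(x,i)\in_i(y,i+\varepsilon)$ if and only if $M\models x\in y$; $N=\mathbb N^M$ with its arithmetic; and $\tau_i(n)=(n,i)$.

\medskip\noindent\textbf{Typed versions.} A formula $\varphi(x_1,\dots,x_h)$ of NF with a stratification $t$ has a typed version $\widehat\varphi$ in $L$: a variable of stratum $t$ becomes a variable of sort $S_{\varepsilon t}$, and $x\in y$ with strata $t,t+1$ becomes $x\in_{\varepsilon t}y$. All sorts $S_i$ of $\mathfrak M$ are copies of $M$, so if $x_s$ has stratum $t_s$,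
\begin{equation}\label{eq:typed}
\mathfrak M\models\widehat\varphi\bigl((x_1,\varepsilon t_1),\dots,(x_h,\varepsilon t_h)\bigr)\iff M\models\varphi(x_1,\dots,x_h).
\end{equation}

\medskip\noindent\textbf{Shifts.} The formula $\varphi^+$ arises from $\varphi$ by replacing $S_i,\in_i,\tau_i$ by $S_{i+1},\in_{i+1},\tau_{i+1}$ and leaving $N$ and its arithmetic alone. The map $\varphi\mapsto\varphi^+$ is a bijection on formulas, with inverse $\varphi\mapsto\varphi^-$. A \emph{shift} of an $L$-structure $\mathfrak K$ is a bijection $\sigma$ of its domain that maps each $S_i$ onto $S_{i+1}$ and $N$ onto $N$ and satisfies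
\begin{equation}\label{eq:shift}
\mathfrak K\models\varphi(\vec a)\iff\mathfrak K\models\varphi^+(\sigma\vec a)
\end{equation}
for all formulas $\varphi$. Then $\sigma^j$ relates $\varphi$ to its $j$-fold shift in the same way, for every $j\in\mathbb Z$. The structure $\mathfrak M$ has the shift $\sigma_0$ given by $\sigma_0(x,i)=(x,i+1)$ and $\sigma_0\restriction N=\mathrm{id}$.

A shift folds the types back into a single universe, and its action on $N$ becomes the operation $T$.

\begin{proposition}\label{prop:fold}
Let $\mathfrak K$ be an $L$-structure elementarily equivalent to $\mathfrak M$, with a shift $\sigma$. Let $M'=(S_0^{\mathfrak K},E)$, where $x\mathrel{E}y$ if and only if $x\in_0\sigma^{\varepsilon}y$. Then $M'$ is a model of NF satisfying the same stratified sentences as $M$, the map $\tau_0$ is an order isomorphism from $N^{\mathfrak K}$ onto $\mathbb N^{M'}$, and $M'\models T\tau_0(a)=\tau_0(\sigma^{-\varepsilon}a)$ for all $a\in N^{\mathfrak K}$.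
\end{proposition}

\begin{proof}
We claim that for $\varphi(x_1,\dots,x_h)$ stratified with $x_s$ at stratum $t_s$,
\begin{equation}\label{eq:fold}
M'\models\varphi(x_1,\dots,x_h)\iff\mathfrak K\models\widehat\varphi(\sigma^{\varepsilon t_1}x_1,\dots,\sigma^{\varepsilon t_h}x_h).
\end{equation}
For $x\in y$ with strata $t,t+1$, apply $\sigma^{\varepsilon t}$ and \eqref{eq:shift}: $x\in_0\sigma^\varepsilon y$ holds if and only if $\sigma^{\varepsilon t}x\in_{\varepsilon t}\sigma^{\varepsilon(t+1)}y$. Equations and quantifiers pass through because each $\sigma^{\varepsilon t}$ is a bijection from $S_0$ onto $S_{\varepsilon t}$.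

For a stratified sentence $\varphi$, \eqref{eq:fold}, elementary equivalence and \eqref{eq:typed} give
\[
M'\models\varphi\iff\mathfrak K\models\widehat\varphi\iff\mathfrak M\models\widehat\varphi\iff M\models\varphi .
\]
Extensionality is a stratified sentence, and so is each comprehension axiom (give $y$ the stratum $t(x)+1$). Hence $M'\models\mathrm{NF}$.

Stratify $x\in\mathbb N$ and $x\le y$ with the free variables at stratum $0$. In $\mathfrak M$ the map $\tau_0$ is injective, its range is the set of $x\in S_0$ satisfying the typed version of $x\in\mathbb N$, and $a\le b$ holds if and only if the typed version of $\le$ holds of $\tau_0(a),\tau_0(b)$. These are $L$-sentences, so they hold in $\mathfrak K$, and \eqref{eq:fold} turns them into the second assertion.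

Stratify $\theta$ with $n$ at $0$ and $m$ at $1$. By Counting in $M$, the sentence
\[
\forall a\,\forall x\,\bigl(\widehat\theta(\tau_0(a),x)\leftrightarrow x=\tau_\varepsilon(a)\bigr),
\]
with $x$ of sort $S_\varepsilon$, holds in $\mathfrak M$, hence in $\mathfrak K$. By \eqref{eq:fold}, $M'\models m=T\tau_0(a)$ if and only if $\mathfrak K\models\widehat\theta(\tau_0(a),\sigma^\varepsilon m)$, that is, $\sigma^\varepsilon m=\tau_\varepsilon(a)$. Applying $\sigma^{-\varepsilon}$ and \eqref{eq:shift} to the formula $w=\tau_\varepsilon(v)$ turns this into $m=\tau_0(\sigma^{-\varepsilon}a)$.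
\end{proof}

For $\mathfrak K=\mathfrak M$ and $\sigma=\sigma_0$ we recover $M$, with $T$ the identity. The task is now to find $\mathfrak K\equiv\mathfrak M$ with a shift $\sigma$ such that $a\le\sigma a$ on $N$, strictly somewhere. The basic resource is induction on $N$ for all of $L$.

\begin{lemma}\label{lem:LNP}
Every subset of $N$ definable in $\mathfrak M$ by an $L$-formula with parameters is the extension of a set of $M$. In particular, if it is nonempty it has a least element.
\end{lemma}

\begin{proof}
Write the defining formula with unnested atomic subformulas, that is, of the forms $v=w$, $v\in_iw$, $v\le w$, $0=v$, $Sv=w$, $u+v=w$, $u\cdot v=w$, $\tau_i(v)=w$. Translate it into the language of NF as follows. Variables of sort $S_i$ get stratum $\varepsilon i$; variables of sort $N$ get stratum $0$ and are restricted to $\mathbb N$. Replace $\in_i$ by $\in$, and the arithmetical formulas by the definitions of Section~\ref{sec:T}. The only obstacle is $\tau_i(n)=x$, which means $x=n$ with $n$ at stratum $0$ and $x$ at stratum $t=\varepsilon i$. Replace it by $x\in\mathbb N\wedge x=T^tn$ if $t\ge0$, and by $x\in\mathbb N\wedge n=T^{-t}x$ if $t<0$.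 Both formulas respect the strata, and by Counting in $M$ both are equivalent to $x=n$ for $n\in\mathbb N$. So the given set is $\{n\in\mathbb N:\varphi^*(n,\vec a)\}$ with $\varphi^*$ stratified. The comprehension axiom for $\varphi^*$ quantifies over all values of the parameters, including equal values for parameters at different strata, so this is a set of $M$.
\end{proof}

\begin{remark}\label{rem:counting}
Counting is used in the paper only here and in the computation of $T$ in Proposition~\ref{prop:fold}. The lemma needs it: if $\mathfrak M$ were built from a model in which Counting fails, the formula $\neg\widehat\theta(\tau_0(a),\tau_\varepsilon(a))$ would define $\{n:Tn\ne n\}$, which has no least element because $T0=0$ and $T(n+1)=Tn+1$.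
\end{remark}

\section{Shifts that move no number down}\label{sec:hull}

If every element of a structure is definable, there is only one candidate for a shift: send the element defined by $\delta$ to the element defined by $\delta^+$. The next lemma says when this works. It is stated for a general language because we use it twice.

Let $\mathcal L$ be a countable many-sorted language with a sort $N$ carrying $0,S,+,\cdot,\le$, and suppose a permutation of the sorts and symbols of $\mathcal L$ is given that respects signatures and fixes $N$ and $0,S,+,\cdot,\le$. It induces a bijection $\varphi\mapsto\varphi^+$ on formulas, and a shift of an $\mathcal L$-structure is a bijection that permutes the sorts accordingly and satisfies \eqref{eq:shift}. The \emph{least number principle} for a formula $\varphi(v,\vec w)$, with $v$ of sort $N$, is the sentence saying that for all $\vec w$, if some $v$ satisfies $\varphi$ then there is a least one. For a formula $\delta(v)$ whose only free variable $v$ has sort $N$, let $\mu\delta$ denote the least $v$ with $\delta(v)$, or $0$ if there is none.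

\begin{lemma}\label{lem:hull}
Let $\mathfrak K$ be an $\mathcal L$-structure such that
\begin{itemize}
\item[(H1)] $N$ satisfies PA, and the least number principle holds for all $\mathcal L$-formulas;
\item[(H2)] every sort other than $N$ is the range of a function on $N$ definable without parameters;
\item[(H3)] $\mu\delta\le\mu\delta^+$ for all $\mathcal L$-formulas $\delta(v)$ as above.
\end{itemize}
Then the elements of $\mathfrak K$ definable without parameters form a countable elementary substructure $\mathfrak K^*$, and $\mathfrak K^*$ has a shift $\sigma$ with $a\le\sigma a$ for all $a\in N^{\mathfrak K^*}$ and $\sigma(c)=c^+$ for every constant symbol $c$.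
\end{lemma}

\begin{proof}
\emph{Ambiguity: $\mathfrak K\models\varphi\leftrightarrow\varphi^+$ for every sentence $\varphi$.} Let $\delta(v)$ be $(v=1\wedge\varphi)\vee(v=0\wedge\neg\varphi)$. Then $\mu\delta$ is $1$ or $0$ according as $\varphi$ is true or false, and $\mu\delta^+$ is $1$ or $0$ according as $\varphi^+$ is true or false. So (H3) gives $\varphi\to\varphi^+$. The same for $\neg\varphi$ gives the converse.

\emph{Elementarity.} By the Tarski--Vaught test it suffices to find, whenever $\mathfrak K\models\exists v\,\varphi(v,\vec a)$ with $\vec a$ definable, a definable witness. If $v$ has sort $N$, take the least witness, by (H1). Otherwise let $G$ be the function given by (H2) and take $G(n)$ for the least $n$ with $\varphi(G(n),\vec a)$. In both cases, substituting the definitions of $\vec a$ removes the parameters. There are countably many formulas, so $\mathfrak K^*$ is countable.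

\emph{The shift.} If $\delta$ defines an element, then $\exists!v\,\delta$ holds, so $\exists!v\,\delta^+$ holds and $\delta^+$ defines an element. Suppose $\delta_s$ defines $a_s$ and $\delta_s^+$ defines $b_s$ for $s=1,\dots,h$. For any $\varphi$, ambiguity for the sentence $\exists\vec v\,(\bigwedge_s\delta_s(v_s)\wedge\varphi(\vec v))$ says that $\varphi(\vec a)$ holds if and only if $\varphi^+(\vec b)$ holds. For $\varphi$ the formula $v_1=v_2$ this shows that the rule ``send the element defined by $\delta$ to the element defined by $\delta^+$'' is a well-defined injection $\sigma$ on $\mathfrak K^*$; for general $\varphi$ it is \eqref{eq:shift}, in $\mathfrak K$ and therefore in $\mathfrak K^*$. If $b$ is defined by $\gamma$, write $\gamma=\delta^+$; by ambiguity $\delta$ defines an element, and $\sigma$ sends it to $b$. So $\sigma$ is onto. If $a\in N$ is defined by $\delta$, then $a=\mu\delta\le\mu\delta^+=\sigma a$. A constant $c$ is defined by $v=c$, so $\sigma(c)=c^+$.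
\end{proof}

\begin{example}[pure arithmetic]\label{ex:arith}
Let $\mathcal L$ have the single sort $N$ and constants $c_i$ ($i\in\mathbb Z$), with $c_i^+=c_{i+1}$. Consider the theory consisting of the sentences true in $(\omega,0,S,+,\cdot,\le)$, the sentences $c_i<c_{i+1}$, and all instances of (H3). A model satisfies (H1), with the $c_i$ as parameters, and (H2) is vacuous. So Lemma~\ref{lem:hull} gives a model of true arithmetic with an automorphism $\sigma$ such that $a\le\sigma a$ for all $a$ and $c_0<c_1=\sigma c_0$.

The theory is consistent. A finite part, after renumbering the constants, mentions only $c_0,\dots,c_{k+1}$ and contains (H3) only for formulas $\delta_1,\dots,\delta_m$ in $c_0,\dots,c_k$. In $\omega$, the value $\mu\delta_l$ is a function $d_l(c_0,\dots,c_k)$, and $\mu\delta_l^+=d_l(c_1,\dots,c_{k+1})$. So we need $c_0<\dots<c_{k+1}$ in $\omega$ with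
\begin{equation}\label{eq:toy}
d_l(c_0,\dots,c_k)\le d_l(c_1,\dots,c_{k+1})\qquad(l=1,\dots,m).
\end{equation}
For $k=0$ and $m=1$, take $c_0$ at which $d_1$ attains its minimum and $c_1=c_0+1$. In general, suppose \eqref{eq:toy} fails for every increasing tuple, and color $c_0<\dots<c_{k+1}$ by the least $l$ for which the inequality fails. By Ramsey's theorem there is an infinite set $h_0<h_1<\cdots$ all of whose $(k+2)$-element subsets have the same color $l$. Then $d_l(h_0,\dots,h_k)>d_l(h_1,\dots,h_{k+1})>\cdots$ is an infinite descent in $\omega$, which is impossible.
\end{example}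

To run this argument for $\mathfrak M$ we need (H2), and (H2) fails in $\mathfrak M$. Indeed, if $G:N\to S_i$ is $L$-definable, then by Lemma~\ref{lem:LNP} the set of $n$ with $\neg\bigl(\tau_{i-\varepsilon}(n)\in_{i-\varepsilon}G(n)\bigr)$ is the extension of some $X\in M$, and $(X,i)\ne G(n)$ for all $n$ by Cantor's diagonal argument. So enumerations $G_i$ of the sorts must be added from outside. The same diagonal set shows that comprehension fails for formulas that mention an onto $G_i$. This does no harm, since Proposition~\ref{prop:fold} looks only at the $L$-theory. What must survive is (H1), and forcing with conditions that are definable in $\mathfrak M$ preserves it.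

\section{Generic enumerations of the types}\label{sec:forcing}

\subsection*{Conditions}
Let $P_i\subseteq S_{i+3\varepsilon}$ consist of the elements $(p,i+3\varepsilon)$ such that, in $M$, $p$ is a finite set of Kuratowski pairs that is a function with domain included in $\mathbb N$; here finite means that $p$ belongs to some natural number of $M$. For $p\in P_i$, $n\in N$ and $x\in S_i$ write $p(n)=x$ if the typed version of $\langle u,x\rangle\in p$ holds with $u=\tau_i(n)$. The strata are $\varepsilon i$ for $u$ and $x$, $\varepsilon i+2$ for the pair, and $\varepsilon i+3$ for $p$, which explains the sort $S_{i+3\varepsilon}$. The set $P_i$ and the relation $p(n)=x$ are defined without parameters in $L$, by formulas whose shifts define the same notions for $i+1$. We need three facts.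
\begin{itemize}
\item[(P1)] If $p,q\in P_i$ agree on the common part of their domains, their union is in $P_i$.
\item[(P2)] If $n\notin\operatorname{dom}p$ and $x\in S_i$, then $p$ extended by the value $x$ at $n$ is in $P_i$.
\item[(P3)] The domain of each $p\in P_i$ is bounded in $N$.
\end{itemize}
Fact (P2) holds by the definition of successor, and (P1) holds because the union of two finite sets is finite, by stratified induction on the cardinal of one of them. For (P3), consider the $j\in\mathbb N$ such that for every $p\in j$ there is $b\in\mathbb N$ exceeding every natural number that is the first coordinate of a pair in $p$. This condition is stratified ($b$ at stratum $0$, $p$ at $3$, $j$ at $4$). It holds for $0$, and it passes from $j$ to $j+1$ since one more pair adds at most one first coordinate $n$ and $\max(b,n+1)$ is a new bound.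

For a finite nonempty interval $J\subseteq\mathbb Z$ let $P_J=\prod_{i\in J}P_i$, and let $\vec q\le\vec p$ mean that $q_i$ extends $p_i$ for all $i\in J$. Elements of $P_J$ are \emph{conditions}. A set $D\subseteq P_J$ is \emph{dense below $\vec p$} if every $\vec r\le\vec p$ has an extension $\vec q\le\vec r$ in $D$, and \emph{dense} if every condition has an extension in $D$. In this section \emph{definable} means $L$-definable in $\mathfrak M$ with parameters.

\subsection*{The forcing relation}
Let $L_J=L\cup\{G_i:i\in J\}$, where $G_i$ is a relation symbol on $N\times S_i$, written $G_i(n)=x$, and put $G_i^+=G_{i+1}$. We take formulas to be built from unnested atomic formulas by $\wedge,\neg,\forall$; every formula has an equivalent of this form, by a translation that commutes with $^+$. For $\vec p\in P_J$ and $L_J$-formulas with parameters from $\mathfrak M$ define: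
\begin{itemize}
\item $\vec p\Vdash\chi$ iff $\mathfrak M\models\chi$, for $\chi$ atomic in $L$; \ $\vec p\Vdash G_i(n)=x$ iff $p_i(n)=x$;
\item $\vec p\Vdash\varphi\wedge\psi$ iff $\vec p\Vdash\varphi$ and $\vec p\Vdash\psi$;
\item $\vec p\Vdash\neg\varphi$ iff no $\vec q\le\vec p$ forces $\varphi$;
\item $\vec p\Vdash\forall v\,\varphi(v)$ iff $\vec p\Vdash\varphi(a)$ for all $a$ of the sort of $v$.
\end{itemize}
Each clause is first order over $\mathfrak M$. So for each $\varphi(\vec v)$ the relation $\vec p\Vdash\varphi(\vec v)$ is defined by a parameter-free $L$-formula, obtained by recursion on $\varphi$, and the formula for $\varphi^+$ over $P_{J+1}$ is the shift of the formula for $\varphi$ over $P_J$.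

\begin{lemma}\label{lem:MD}
\begin{enumerate}
\item If $\vec p\Vdash\varphi$ and $\vec q\le\vec p$, then $\vec q\Vdash\varphi$.
\item If the conditions forcing $\varphi$ are dense below $\vec p$, then $\vec p\Vdash\varphi$.
\item If $\vec p\not\Vdash\varphi$, then some $\vec q\le\vec p$ forces $\neg\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The atomic clauses and the clause for $\neg$ are preserved under extension, and $\wedge,\forall$ follow by induction.

(2) Induction on $\varphi$. An $L$-atomic formula forced by one condition is forced by all. Let $\varphi$ be $G_i(n)=x$ and suppose $\vec p\not\Vdash\varphi$. If $p_i(n)$ is defined and different from $x$, no extension of $\vec p$ forces $\varphi$. If $n\notin\operatorname{dom}p_i$, extend $p_i$ by a value other than $x$ at $n$, using (P2); no further extension forces $\varphi$. Either way density fails. For $\neg\varphi$: if some $\vec q\le\vec p$ forced $\varphi$, density would give $\vec r\le\vec q$ forcing $\neg\varphi$, while $\vec r\Vdash\varphi$ by (1), against the clause for $\neg$. For $\wedge$ and $\forall$: the conditions forcing each conjunct, or each instance, are dense below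 $\vec p$, so $\vec p$ forces each of them.

(3) By (2) there is $\vec q\le\vec p$ with no extension forcing $\varphi$.
\end{proof}

\subsection*{Generic tuples}
Let $\vec G=(G_i)_{i\in J}$ be a tuple of functions $G_i:N\to S_i$, and let $\mathfrak M[\vec G]$ be the expansion of $\mathfrak M$ to $L_J$. Write $\vec p\subset\vec G$ if $G_i(n)=x$ whenever $p_i(n)=x$, for all $i\in J$. This is a parameter-free $L_J$-formula in $\vec p$. By (P1), any two conditions $\subset\vec G$ have a common extension $\subset\vec G$, namely their coordinatewise union. The tuple $\vec G$ is \emph{generic} (over $J$) if every definable dense $D\subseteq P_J$ contains some $\vec p\subset\vec G$. Let $\sigma_0$ act on conditions coordinatewise and on tuples by $(\sigma_0\vec G)_{i+1}=\sigma_0\circ G_i$.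

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item For every condition $\vec p$ there is a generic $\vec G$ with $\vec p\subset\vec G$.
\item If $\vec G$ is generic, each $G_i$ is onto $S_i$.
\item If $\vec G$ is generic, $\vec p\subset\vec G$, and $D$ is definable and dense below $\vec p$, then $D$ contains some $\vec q\subset\vec G$.
\item $\vec G$ is generic over $J$ if and only if $\sigma_0\vec G$ is generic over $J+1$. Also $\mathfrak M[\vec G]\models\varphi(\vec a)$ if and only if $\mathfrak M[\sigma_0\vec G]\models\varphi^+(\sigma_0\vec a)$, and $\vec p\Vdash\varphi(\vec a)$ if and only if $\sigma_0\vec p\Vdash\varphi^+(\sigma_0\vec a)$.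
\item If $\vec G$ is generic over $J$ and $J'\subseteq J$ is a subinterval, then $(G_i)_{i\in J'}$ is generic over $J'$.
\item If $(G_i)_{i\in J'}$ is generic, $j\notin J'$, $J=\{j\}\cup J'$ is an interval and $p\in P_j$, then there is $G_j$ with $p\subset G_j$ and $(G_i)_{i\in J}$ generic.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $L$ and $\mathfrak M$ are countable, the definable dense sets can be listed as $D_0,D_1,\dots$. Choose $\vec p=\vec p^{\,0}\ge\vec p^{\,1}\ge\cdots$ with $\vec p^{\,s+1}\in D_s$, and let $G_i(n)=x$ if $p^s_i(n)=x$ for some $s$. Each $G_i$ is total because $\{\vec q:n\in\operatorname{dom}q_i\}$ is dense by (P2).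

(2) The set $\{\vec q:\exists n\ q_i(n)=x\}$ is dense: by (P3) there is $n\notin\operatorname{dom}q_i$, and (P2) applies.

(3) Let $D'$ be the set of $\vec q$ that lie in $D$ or have no common extension with $\vec p$. It is definable, and it is dense: a condition $\vec r$ outside $D'$ has a common extension with $\vec p$, and that has an extension in $D$. Take $\vec q\in D'$ with $\vec q\subset\vec G$. It has a common extension with $\vec p$, so $\vec q\in D$.

(4) By \eqref{eq:shift}, $\sigma_0$ maps $P_i$ onto $P_{i+1}$, and $p(n)=x$ if and only if $(\sigma_0p)(n)=\sigma_0x$, because $\sigma_0n=n$. So $\sigma_0$ is an order isomorphism from $P_J$ onto $P_{J+1}$ that respects $\subset$, and it carries the set defined by $\psi(\,\cdot\,,\vec a)$ to the set defined by $\psi^+(\,\cdot\,,\sigma_0\vec a)$. This gives the first claim. The second holds for atomic formulas and follows by induction. The third is \eqref{eq:shift} for the $L$-formula that defines forcing.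

(5) If $D\subseteq P_{J'}$ is definable and dense, so is $\{\vec p\in P_J:\vec p\restriction J'\in D\}$.

(6) Let $D\subseteq P_J$ be definable and dense and let $p'\in P_j$. The set of $\vec q\in P_{J'}$ such that $(q,\vec q)\in D$ for some $q\le p'$ is definable, and it is dense because any $(p',\vec r)$ has an extension in $D$. So there are $q\le p'$ and $\vec q\subset(G_i)_{i\in J'}$ with $(q,\vec q)\in D$. Treat the countably many $D$ in turn, starting with $p'=p$ and taking each $q$ as the next $p'$, and let $G_j$ be the union of these $q$. It is total as in (1).
\end{proof}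

Countability of $M$ is used only in (1) and (6).

\begin{lemma}[truth lemma]\label{lem:truth}
For generic $\vec G$: $\mathfrak M[\vec G]\models\varphi$ if and only if $\vec p\Vdash\varphi$ for some $\vec p\subset\vec G$.
\end{lemma}

\begin{proof}
Induction on $\varphi$. For $L$-atomic formulas, forcing and truth coincide. If $G_i(n)=x$, take $\vec p\subset\vec G$ with $n\in\operatorname{dom}p_i$; then $p_i(n)=x$. The converse is the definition of $\subset$. For $\wedge$, pass to a common extension $\subset\vec G$ and use Lemma~\ref{lem:MD}(1).

For $\neg\varphi$: the conditions forcing $\varphi$ or $\neg\varphi$ are dense by the clause for $\neg$, so some $\vec p\subset\vec G$ forces one of them. If $\neg\varphi$ is true, $\vec p$ does not force $\varphi$, by the induction hypothesis, so $\vec p\Vdash\neg\varphi$. Conversely let $\vec p\subset\vec G$ force $\neg\varphi$. If $\varphi$ were true, some $\vec q\subset\vec G$ would force it, and a common extension of $\vec p$ and $\vec q$ would force $\varphi$ below $\vec p$.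

For $\forall v\,\varphi$: if $\vec p\subset\vec G$ forces it, every instance is forced by $\vec p$ and hence true. Conversely, the set of $\vec p$ that force $\forall v\,\varphi$ or force $\neg\varphi(a)$ for some $a$ is dense by Lemma~\ref{lem:MD}(3). Take a member $\vec p\subset\vec G$. If $\vec p\Vdash\neg\varphi(a)$, then $\varphi(a)$ is false by the argument just given for $\neg$. So if $\forall v\,\varphi$ is true, $\vec p$ forces it.
\end{proof}

\begin{lemma}\label{lem:LNPG}
If $\vec G$ is generic, every nonempty subset of $N$ definable in $\mathfrak M[\vec G]$ with parameters has a least element.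
\end{lemma}

\begin{proof}
Let $\varphi(n)$ be true and let $\vec p\subset\vec G$ force it. Let $D$ be the definable set of $\vec q$ for which there is $m$ with $\vec q\Vdash\varphi(m)$ and $\vec q\Vdash\neg\varphi(k)$ for all $k<m$. Given $\vec r\le\vec p$, the set of $m$ such that some $\vec q\le\vec r$ forces $\varphi(m)$ is definable and contains $n$, so by Lemma~\ref{lem:LNP} it has a least element $m$. Let $\vec q\le\vec r$ force $\varphi(m)$. For $k<m$ no extension of $\vec q$ forces $\varphi(k)$, so $\vec q\in D$. Thus $D$ is dense below $\vec p$. By Lemma~\ref{lem:generic}(3) some $\vec q\in D$ has $\vec q\subset\vec G$, and by the truth lemma its $m$ is the least number satisfying $\varphi$.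
\end{proof}

\section{The Main Lemma and the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:main}

Generic expansions satisfy (H1) and, for the sorts $S_i$ with $i\in J$, (H2). The price is that (H3) must now hold for formulas that mention the $G_i$. The finite statement we need is the analog of \eqref{eq:toy} in which each $c_i$ is accompanied by $G_i$.

Let $J=[s,s+k]$ and let $Q\subseteq N$ be defined by a parameter-free arithmetical formula. A \emph{$Q$-valued $J$-term} $d$ is a parameter-free $L_J$-formula $\chi(u_0,\dots,u_k,v)$, with all free variables of sort $N$, that defines a total function $N^{k+1}\to Q$ in $\mathfrak M[\vec G]$ for every generic $\vec G$ over $J$. We write $y_i=(c_i,G_i)$, and $d(y_s,\dots,y_{s+k})$ for the value of this function at $(c_s,\dots,c_{s+k})$ in $\mathfrak M[G_s,\dots,G_{s+k}]$. After the sign $\Vdash$, the expression $d(y_s,\dots,y_{s+k})=a$ stands for the formula $\chi(c_s,\dots,c_{s+k},a)$, and the $G_i$ are symbols. By Lemma~\ref{lem:generic}(4), $\chi^+$ and $\chi^-$ are $Q$-valued terms $d^+$, $d^-$ over $J+1$, $J-1$, and since $\sigma_0$ fixes $N$,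
\begin{equation}\label{eq:termshift}
d\bigl((c_s,G_s),\dots,(c_{s+k},G_{s+k})\bigr)=d^+\bigl((c_s,\sigma_0\circ G_s),\dots,(c_{s+k},\sigma_0\circ G_{s+k})\bigr).
\end{equation}
By Lemma~\ref{lem:generic}(5) a $J$-term can be evaluated along any generic tuple over an interval containing $J$.

\begin{lemma}[Main Lemma]\label{lem:main}
Let $k\ge0$ and $m\ge1$ be standard and let $d_1,\dots,d_m$ be $N$-valued $[0,k]$-terms. Then there are $c_0<\dots<c_{k+1}$ in $N$ and a generic $(G_0,\dots,G_{k+1})$ such that
\[
d_l(y_0,\dots,y_k)\le d_l^+(y_1,\dots,y_{k+1})\qquad(l=1,\dots,m).
\]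
\end{lemma}

We first derive the theorems.

\begin{proposition}\label{prop:K}
There is a countable $L$-structure $\mathfrak K^*\equiv\mathfrak M$ with a shift $\sigma$ such that $a\le\sigma a$ for all $a\in N^{\mathfrak K^*}$ and $c<\sigma c$ for some $c\in N^{\mathfrak K^*}$.
\end{proposition}

\begin{proof}
Let $L^c=L\cup\{G_i,c_i:i\in\mathbb Z\}$, with $c_i$ constants of sort $N$ and $c_i^+=c_{i+1}$. Let $\Sigma$ consist of
\begin{enumerate}
\item all $L$-sentences true in $\mathfrak M$;
\item ``$G_i$ is a function from $N$ onto $S_i$'', for all $i$;
\item the least number principle for all $L^c$-formulas;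
\item $c_i<c_{i+1}$, for all $i$;
\item $\mu\delta\le\mu\delta^+$, for all $L^c$-formulas $\delta(v)$ with only $v$ free, of sort $N$.
\end{enumerate}
The set $\Sigma$ is invariant under $^+$ and $^-$; for (1) this is \eqref{eq:shift} for $\sigma_0$. A model of a shifted set of sentences becomes a model of the original set by renaming sorts and symbols. So, to show that a finite $\Sigma_0\subseteq\Sigma$ has a model, we may shift it and assume that for some $k$ it mentions only $G_i,c_i$ with $i\in[0,k+1]$, and that its instances of (5) are for formulas $\delta_1,\dots,\delta_m$ mentioning only $G_i,c_i$ with $i\in[0,k]$. We may add an instance to make $m\ge1$. Reading $c_0,\dots,c_k$ as variables, $d_l=\mu\delta_l$ is an $N$-valued $[0,k]$-term, total by Lemma~\ref{lem:LNPG}, and $\mu\delta_l^+$ is $d_l^+$ evaluated at $c_1,\dots,c_{k+1}$. Take the $c_i$ and $G_i$ given by the Main Lemma. In $\mathfrak M[G_0,\dots,G_{k+1}]$ with these $c_i$, the sentences of $\Sigma_0$ of kind (1) hold trivially, (2) holds by Lemma~\ref{lem:generic}(2), (3) by Lemma~\ref{lem:LNPG}, and (4) and (5) by the Main Lemma.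

By compactness $\Sigma$ has a model $\mathfrak K$. It satisfies (H1) by (1) and (3), (H2) by (2), and (H3) by (5). Lemma~\ref{lem:hull} gives $\mathfrak K^*\prec\mathfrak K$ and $\sigma$, with $c_0<c_1=\sigma c_0$ by (4). The reduct of $\mathfrak K^*$ to $L$ is as required.
\end{proof}

Let $M_\varepsilon$ be the model that Proposition~\ref{prop:fold} builds from $\mathfrak K^*$ and $\sigma$, for the sign $\varepsilon$. It is a countable model of NF with the same stratified sentences as $M$, and under the order isomorphism $\tau_0$ its $T$ corresponds to $\sigma^{-\varepsilon}$.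

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $M'=M_{-1}$. Here $T$ corresponds to $\sigma$, so $n\le Tn$ for all $n\in\mathbb N^{M'}$, and $n<Tn$ for $n=\tau_0(c)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
In $M_{+1}$ the operation $T$ corresponds to $\sigma^{-1}$. Since $\sigma^{-1}a\le\sigma(\sigma^{-1}a)=a$ for all $a$ and $\sigma^{-1}(\sigma c)=c<\sigma c$, we have $Tn\le n$ for all $n$ and $Tn<n$ for some $n$. If $M\models\Gamma$, then both $M_{-1}$ and $M_{+1}$ satisfy $\Gamma$.

For (1) and (2), take a countable model of the theory assumed consistent. If Counting fails in it, we are done. Otherwise take it as $M$ and pass to $M_{-1}$ for (1) and to $M_{+1}$ for (2). For (3), let $M$ be a countable model of $\mathrm{NF}+\Gamma+\mathrm{Counting}$. Then $M_{-1}$ satisfies $\mathrm{AxCount}_{\le}$ but not $\mathrm{AxCount}_{\ge}$, and $M_{+1}$ satisfies $\mathrm{AxCount}_{\ge}$ but not $\mathrm{AxCount}_{\le}$.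
\end{proof}

\section{The case of one term}\label{sec:one}

The Ramsey argument of Example~\ref{ex:arith} colors tuples of numbers. Here the arguments $y_i=(c_i,G_i)$ include generics, which are not elements of $\mathfrak M$, so there is no definable coloring to apply it to. Instead we eliminate the generics one at a time, by replacing a term with a record of the values it can be forced to take. For $m=1$ the record is the least such value, and the cases $k=0,1$ show the whole mechanism.

\medskip\noindent\textbf{The case $m=1$, $k=0$.} Let $d$ be a $[0,0]$-term. Let $a$ be the least number such that $p\Vdash d((c,G_0))=a$ for some $c\in N$ and $p\in P_0$; such numbers exist by the truth lemma, and there is a least one by Lemma~\ref{lem:LNP}. Take $c_0=c$, $c_1=c+1$ and a generic $(G_0,G_1)$ with $p\subset G_0$. Then $d(y_0)=a$. By \eqref{eq:termshift}, $d^+(y_1)=d((c_1,\sigma_0^{-1}\circ G_1))$, and this value is forced by a condition in $P_0$, so it is at least $a$.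

\medskip\noindent\textbf{The case $m=1$, $k=1$.} Let $d$ be a $[0,1]$-term and suppose that $d(y_0,y_1)>d^+(y_1,y_2)$ for all $c_0<c_1<c_2$ and all generic $(G_0,G_1,G_2)$. For $c_1>0$ and generic $G_1$ let $e(y_1)$ be the least $a$ such that
\[
(p,q)\Vdash d((c,G_0),y_1)=a\quad\text{for some }c<c_1,\ p\in P_0,\ q\subset G_1 .
\]
This is a definition in $\mathfrak M[G_1]$. Some such $a$ exists by Lemma~\ref{lem:generic}(6) and the truth lemma, and a least one by Lemma~\ref{lem:LNPG}. The number $e(y_1)$ is the smallest value of $d(y_0,y_1)$ over all admissible pasts $y_0$. Let $0<c_1<c_2$ and let $(G_1,G_2)$ be generic. The pair $y_1$ is one admissible past of $y_2$: the value $d^+(y_1,y_2)$ is forced by some $(p',q')\subset(G_1,G_2)$ and $c_1<c_2$, so $d^+(y_1,y_2)\ge e^+(y_2)$. On the other hand, let $c,p,q$ witness the value $e(y_1)$, and use Lemma~\ref{lem:generic}(6) to choose $G_0\supset p$ with $(G_0,G_1,G_2)$ generic. With $y_0=(c,G_0)$,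
\[
e(y_1)=d(y_0,y_1)>d^+(y_1,y_2)\ge e^+(y_2).
\]
So the $[0,0]$-term $d'((c,G_0))=e^-((c+1,G_0))$ satisfies $d'(y_0)>d'^+(y_1)$ for all $c_0<c_1$ and generic $(G_0,G_1)$, contradicting the case $k=0$.

\medskip
For $m\ge2$ the terms combine into one term with values in $N^m$, ordered coordinatewise, and the set of values that can be forced need not have a least element: consider $\{(0,1),(1,0)\}$. We record instead the upward closed set $U$ that these values generate. By Dickson's lemma $U$ is generated by a finite set, which is coded by a number, so the record is again the value of a term. The argument above then shows $U^+(y_2)\not\subseteq U(y_1)$, so the finite generating sets have to be compared by reverse inclusion of the sets they generate. Each further elimination repeats this construction one level up. The next section shows that Dickson's lemma persists through finitely many levels, in the definable form we need.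

\section{Iterating Dickson's lemma}\label{sec:Q}

Let $\mathfrak K$ be a structure with a sort $N$ that satisfies PA and the least number principle, equivalently induction, for all formulas of its language with parameters. By Lemmas~\ref{lem:LNP} and~\ref{lem:LNPG}, $\mathfrak M$ and its generic expansions are examples. In this section \emph{definable} means definable in $\mathfrak K$ with parameters. Fix an arithmetical coding of finite sets and finite sequences of numbers by numbers; \emph{finite} means coded in $N$, and coded objects are identified with their codes. Induction on $c$ shows that the restriction of a definable function to $\{0,\dots,c-1\}$ is coded. It follows that a function obtained from definable functions by course-of-values recursion is definable: its value at $c$ is the last entry of the unique coded sequence of length $c+1$ that obeys the recursion. For standard $e$, $[X]^e$ is the set of $e$-element subsets of $X$, written increasingly.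

\begin{lemma}[definable Ramsey theorem]\label{lem:ramsey}
Let $e,l\ge1$ be standard and let $f:[N]^e\to\{1,\dots,l\}$ be definable. There is a definable unbounded $H\subseteq N$ with $f$ constant on $[H]^e$.
\end{lemma}

\begin{proof}
We first note a pigeonhole principle: if a definable unbounded $X$ is split into pieces $X_i$, $i<w$, with $w\in N$ and the relation $x\in X_i$ definable, then some piece is unbounded. Otherwise the least upper bounds of the $X_i$ form a definable function on $\{i:i<w\}$; it has a maximum by induction, and this bounds $X$. The case $e=1$ follows.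

Assume the claim for $e$ and let $f:[N]^{e+1}\to\{1,\dots,l\}$. We thin $N$ to a set on which the color does not depend on the last element. For finite $s\subseteq N$ and coded $t:[s]^e\to\{1,\dots,l\}$ let $X(s,t)$ be the set of $z$ that exceed all elements of $s$ and satisfy $f(\vec x,z)=t(\vec x)$ for all $\vec x\in[s]^e$. Put $s_0=t_0=\emptyset$, so $X(s_0,t_0)=N$. Given $(s_u,t_u)$ with $X(s_u,t_u)$ unbounded, let $a_u$ be its least element and $s_{u+1}=s_u\cup\{a_u\}$. Each $z\in X(s_u,t_u)\setminus\{a_u\}$ exceeds $a_u$ and lies in $X(s_{u+1},t)$ for exactly one extension $t$ of $t_u$ to $[s_{u+1}]^e$, namely $\vec x\mapsto f(\vec x,z)$. There are finitely many extensions, so by pigeonhole some $X(s_{u+1},t)$ is unbounded; let $t_{u+1}$ be the least such $t$. This is a definable recursion, and $a_0<a_1<\cdots$. Let $t=\bigcup_ut_u$. If $u_1<\dots<u_e<u$, then $\vec x=(a_{u_1},\dots,a_{u_e})\in[s_u]^e$ and $a_u\in X(s_u,t_u)$, so $f(\vec x,a_u)=t(\vec x)$. By the case $e$ there is a definable unbounded $H'$ on which $(u_1,\dots,u_e)\mapsto t(a_{u_1},\dots,a_{u_e})$ is constant, and $H=\{a_u:u\in H'\}$ works.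
\end{proof}

Fix a standard $m\ge1$. Let $Q_0=N^m$ with the coordinatewise order. Let $Q_{j+1}$ be the set of finite subsets of $Q_j$, with
\[
A\le B\iff(\forall b\in B)(\exists a\in A)\ a\le b .
\]
For $A\in Q_{j+1}$ put ${\uparrow}A=\{b\in Q_j:\exists a\in A\ a\le b\}$. If $\le$ is reflexive and transitive on $Q_j$, then
\begin{equation}\label{eq:up}
A\le B\iff{\uparrow}B\subseteq{\uparrow}A ,
\end{equation}
since both sides say $B\subseteq{\uparrow}A$. By induction on standard $j$, each $Q_j$ is a quasi-order (reflexive and transitive), defined by a parameter-free arithmetical formula. For $m=1$, two nonempty elements of $Q_1$ are compared by their minima and $\emptyset$ is a top element; this is the order used in Section~\ref{sec:one}, with $\emptyset$ recording the case $c_1=0$. Below, the relation $\le$ between elements of $Q_j$ is always this quasi-order, and the \emph{first} element of $Q_j$ with a property is the one with the least code.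

\begin{lemma}\label{lem:Q}
For each standard $j$:
\begin{enumerate}
\item there is no definable $g:N\to Q_j$ with $g(c)\not\le g(c')$ for all $c<c'$;
\item every definable upward closed $U\subseteq Q_j$ equals ${\uparrow}A$ for some $A\in Q_{j+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Suppose $g$ is such a function. If $j\ge1$, the failure $g(c)\not\le g(c')$ is witnessed by an element of $g(c')$ outside ${\uparrow}g(c)$, which lies one level down but depends on two indices. So we work with functions of several indices. Call a definable $F:[N]^r\to Q_i$ \emph{bad} if $F(c_0,\dots,c_{r-1})\not\le F(c_1,\dots,c_r)$ for all $c_0<\dots<c_r$. The function $F_j=g$ is bad with $r=1$. Let $i\ge1$ and let $F_i:[N]^r\to Q_i$ be bad. Define $F_{i-1}(c_0,\dots,c_r)$ as the first $b\in F_i(c_1,\dots,c_r)$ such that $a\not\le b$ for all $a\in F_i(c_0,\dots,c_{r-1})$; it exists because $F_i$ is bad. For $c_0<\dots<c_{r+1}$ the element $F_{i-1}(c_0,\dots,c_r)$ belongs to $F_i(c_1,\dots,c_r)$, and $F_{i-1}(c_1,\dots,c_{r+1})$ was chosen to lie above no element of that set. So $F_{i-1}:[N]^{r+1}\to Q_{i-1}$ is bad.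

After $j$ steps we reach a bad $F_0:[N]^{j+1}\to N^m$, and the argument of Example~\ref{ex:arith} applies inside $\mathfrak K$. Color $c_0<\dots<c_{j+1}$ by the least $l\le m$ with $F_0(c_0,\dots,c_j)_l>F_0(c_1,\dots,c_{j+1})_l$. Lemma~\ref{lem:ramsey} gives a definable unbounded homogeneous set, of color $l$ say, with definable increasing enumeration $h_0<h_1<\cdots$ indexed by $N$. Then $u\mapsto F_0(h_u,\dots,h_{u+j})_l$ is definable and strictly decreasing, so its range is a nonempty definable set with no least element.

(2) Suppose not. Define $g(c)$ by recursion as the first $a\in U$ with $g(c')\not\le a$ for all $c'<c$. Such an $a$ exists: otherwise $A=\{g(c'):c'<c\}$ is a finite subset of $U$ with $U\subseteq{\uparrow}A$, and ${\uparrow}A\subseteq U$ as $U$ is upward closed. This $g$ contradicts (1).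
\end{proof}

\section{Proof of the Main Lemma}\label{sec:proof}

Suppose Lemma~\ref{lem:main} fails for $d_1,\dots,d_m$. By recursion on $j=0,\dots,k$ we construct $Q_j$-valued $[0,k-j]$-terms $D_j$ such that, with $r=k-j+1$ the number of arguments of $D_j$,
\begin{itemize}
\item[$(\star_j)$] $D_j(y_0,\dots,y_{r-1})\not\le D_j^+(y_1,\dots,y_r)$ for all $c_0<\dots<c_r$ and all generic $(G_0,\dots,G_r)$.
\end{itemize}
The term $D_0=(d_1,\dots,d_m)$ satisfies $(\star_0)$ by assumption.

\subsection*{Eliminating the first argument}
Let $j<k$, so $r\ge2$. For generic $(G_1,\dots,G_{r-1})$ and any $c_1,\dots,c_{r-1}\in N$, let $U(y_1,\dots,y_{r-1})$ be the set of $b\in Q_j$ for which there are $c<c_1$, $p\in P_0$, $\vec q\subset(G_1,\dots,G_{r-1})$ and $a\in Q_j$ with $a\le b$ and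
\[
(p,\vec q)\Vdash D_j\bigl((c,G_0),y_1,\dots,y_{r-1}\bigr)=a .
\]
Forcing is $L$-definable and $\subset$ is $L_{[1,r-1]}$-definable, so $U$ is defined in $\mathfrak M[G_1,\dots,G_{r-1}]$ by a parameter-free $L_{[1,r-1]}$-formula in $c_1,\dots,c_{r-1},b$. It is upward closed. By Lemma~\ref{lem:LNPG}, Lemma~\ref{lem:Q}(2) applies in $\mathfrak M[G_1,\dots,G_{r-1}]$. Let $E(y_1,\dots,y_{r-1})$ be the first $A\in Q_{j+1}$ with ${\uparrow}A=U(y_1,\dots,y_{r-1})$. Then $E$ is a $Q_{j+1}$-valued $[1,r-1]$-term. The shifted formula defines the set $U^+(y_2,\dots,y_r)$ of $b\in Q_j$ for which there are $c<c_2$, $p\in P_1$, $\vec q\subset(G_2,\dots,G_r)$ and $a\le b$ with $(p,\vec q)\Vdash D_j^+((c,G_1),y_2,\dots,y_r)=a$, and ${\uparrow}E^+=U^+$.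

Let $c_1<\dots<c_r$, let $(G_1,\dots,G_r)$ be generic, and put $b=D_j^+(y_1,\dots,y_r)$.

\emph{We have $b\in U^+(y_2,\dots,y_r)$.} By the truth lemma some $(p,\vec q)\subset(G_1,\dots,G_r)$, with $p\in P_1$, forces $D_j^+(y_1,\dots,y_r)=b$. Take $c=c_1<c_2$ and $a=b$.

\emph{We have $b\notin U(y_1,\dots,y_{r-1})$.} Otherwise take witnesses $c,p,\vec q,a$. By Lemma~\ref{lem:generic}(6) there is $G_0\supset p$ with $(G_0,G_1,\dots,G_r)$ generic; put $y_0=(c,G_0)$. The tuple $(G_0,\dots,G_{r-1})$ is generic by Lemma~\ref{lem:generic}(5) and contains $(p,\vec q)$, so the truth lemma gives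
\[
D_j(y_0,\dots,y_{r-1})=a\le b=D_j^+(y_1,\dots,y_r),\qquad c<c_1<\dots<c_r ,
\]
contradicting $(\star_j)$. This step is the reason for forcing with products: $G_0$ is chosen after $G_1,\dots,G_r$, and $(\star_j)$ speaks only about tuples that are generic as a whole.

Thus $U^+(y_2,\dots,y_r)\not\subseteq U(y_1,\dots,y_{r-1})$, and \eqref{eq:up} gives
\begin{equation}\label{eq:E}
E(y_1,\dots,y_{r-1})\not\le E^+(y_2,\dots,y_r)
\end{equation}
for all $c_1<\dots<c_r$ and generic $(G_1,\dots,G_r)$. Let $D_{j+1}=E^-$, a $Q_{j+1}$-valued $[0,r-2]$-term, where $r-2=k-(j+1)$. Given $c_0<\dots<c_{r-1}$ and a generic $(G_0,\dots,G_{r-1})$, put $y'_{i+1}=(c_i,\sigma_0\circ G_i)$. The tuple $\sigma_0\vec G$ is generic over $[1,r]$, and \eqref{eq:termshift} gives $D_{j+1}(y_0,\dots,y_{r-2})=E(y'_1,\dots,y'_{r-1})$ and $D_{j+1}^+(y_1,\dots,y_{r-1})=E^+(y'_2,\dots,y'_r)$. So \eqref{eq:E} yields $(\star_{j+1})$.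

\subsection*{Eliminating the last generic}
The term $D_k$ has the single argument $y_0$. For $c\in N$ let $g(c)$ be the first $a\in Q_k$ such that some $p\in P_0$ forces $D_k((c,G_0))=a$. Some such $a$ exists by Lemma~\ref{lem:generic}(1) and the truth lemma, and a first one by Lemma~\ref{lem:LNP}. So $g:N\to Q_k$ is $L$-definable in $\mathfrak M$. Let $c_0<c_1$. Choose $p_0,p\in P_0$ forcing $D_k((c_0,G_0))=g(c_0)$ and $D_k((c_1,G_0))=g(c_1)$ respectively. By Lemma~\ref{lem:generic}(4), and because $\sigma_0$ fixes $c_1$ and $g(c_1)$, the condition $p_1=\sigma_0p\in P_1$ forces $D_k^+((c_1,G_1))=g(c_1)$. Let $(G_0,G_1)$ be generic with $(p_0,p_1)\subset(G_0,G_1)$. Each of $G_0,G_1$ is generic, so $D_k(y_0)=g(c_0)$ and $D_k^+(y_1)=g(c_1)$ by the truth lemma, and $(\star_k)$ gives $g(c_0)\not\le g(c_1)$. This holds for all $c_0<c_1$, which contradicts Lemma~\ref{lem:Q}(1) in $\mathfrak M$. The Main Lemma is proved, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \qed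

\begin{thebibliography}{1}

\bibitem{OQST}
\emph{On Quine's Set Theory},
\texttt{https://www.logic-center.be/assets/pdf/hinnionthesis.pdf}

\end{thebibliography}
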